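\title{Every real algebraic number greater than one is the critical exponent of a fixed point of a morphism}

\begin{abstract}
The critical exponent of an infinite word is the supremum of the exponents of the repetitions that occur in it. For a fixed point of a non-erasing morphism it is either infinite or an algebraic number greater than $1$. We prove the converse: every real algebraic number $\alpha>1$ is the critical exponent of a fixed point of a non-erasing morphism. The fixed point is a concatenation of planted repetitions whose exponents tend to $\alpha$; the lengths are supplied by multiplication by a suitable element of the field $\mathbb{Q}(\alpha)$. All other repetitions are kept close to exponent $1$ by tagging each letter with the Parikh vector, modulo a large integer, of the word that precedes it. We also determine when the supremum can be attained and show that the size of the alphabet cannot be bounded in terms of the degree of $\alpha$.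
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma_n=\{0,1,\dots,n-1\}$. A \emph{factor} of a word is a block of consecutive letters. A finite word $z=z_1\cdots z_m$ has \emph{period} $p$, where $1\le p\le m$, if $z_i=z_{i+p}$ for $1\le i\le m-p$. In that case $z$ is called an \emph{$r$-power} with $r=m/p$, and we say that $z$ has \emph{exponent} $r$; a word with several periods has several exponents. For instance, $01010$ is a $\frac52$-power and $0120$ is a $\frac43$-power. The \emph{critical exponent} of a right-infinite word $\mathbf{w}$ over a finite alphabet is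
\[
E(\mathbf{w})=\sup\{r\in\mathbb{Q} : \text{some factor of $\mathbf{w}$ is an $r$-power}\},
\]
and it is \emph{attained} if some factor is an $E(\mathbf{w})$-power.

It is convenient to read this definition as a statement about how soon a factor can come back. A \emph{return} in a word is a pair of occurrences of the same nonempty word $u$ at two positions at distance $p>0$; its \emph{ratio} is $|u|/p$, and its \emph{span} is the factor that runs from the start of the first occurrence to the end of the second. The span has length $p+|u|$ and period $p$, so it is a $(1+|u|/p)$-power. Conversely, if $z$ has period $p<|z|$, then its prefix of length $|z|-p$ is also a suffix, so every occurrence of an $r$-power with $r>1$ is the span of a return of ratio $r-1$. Thus $E(\mathbf{w})-1$ is the supremum of the ratios of the returns in $\mathbf{w}$. Over $n$ letters, two of any $n+1$ consecutive letters are equal, which is a return with $|u|=1$ and $p\le n$. Hence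
\begin{equation}\label{eq:pigeon}
E(\mathbf{w})\ge 1+\frac1n\qquad\text{for every infinite word $\mathbf{w}$ over $\Sigma_n$,}
\end{equation}
and in particular every critical exponent exceeds $1$.

A \emph{morphism} is a map $f:\Sigma_n^*\to\Sigma_n^*$ with $f(zz')=f(z)f(z')$; it is determined by the images of the letters, and it is \emph{non-erasing} if these images are nonempty. It is \emph{prolongable on $0$} if $f(0)=0u$ with $u$ nonempty and $f^k(u)$ is nonempty for all $k$. Then $f^k(0)=0\,u\,f(u)\cdots f^{k-1}(u)$, and these words are prefixes of the infinite word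
\[
f^\omega(0)=0\,u\,f(u)\,f^2(u)\cdots ,
\]
which is a fixed point of $f$. There are only countably many such words, so only countably many numbers are of the form $E(f^\omega(0))$. To see what kind of numbers to expect, note that a morphism propagates repetitions: if $W^rW'$ is a factor of $f^\omega(0)$ and $W'$ is a prefix of $W$, then $f^k(W)^rf^k(W')$ is a factor as well, and when $f$ is non-erasing it has exponent
\begin{equation}\label{eq:propagate}
r+\frac{|f^k(W')|}{|f^k(W)|}.
\end{equation}
The lengths here are computed from the powers of one nonnegative integer matrix, which records how often each letter occurs in the image of each letter. Two results are known.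
\begin{itemize}
\item[(K1)] If $f:\Sigma_n^*\to\Sigma_n^*$ is a non-erasing morphism prolongable on $0$, then $E(f^\omega(0))$ is either infinite or an algebraic number of degree at most $n$.
\item[(K2)] For every rational number $\alpha\ge2$ there is such a morphism $f$ with $E(f^\omega(0))=\alpha$.
\end{itemize}
The following question is posed in \cite{source}.
\begin{quote}
\emph{Let $\alpha>1$ be a real algebraic number of degree $d$. Are there an integer $n\ge d$ and a morphism $f:\Sigma_n^*\to\Sigma_n^*$ prolongable on $0$ with $E(f^\omega(0))=\alpha$?}
\end{quote}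

One could suspect an arithmetic obstruction. The spectral radius of a nonnegative integer matrix is a very special algebraic number: it is an algebraic integer, and since its conjugates are eigenvalues of the same matrix, none of them is larger in absolute value. The number $(5-\sqrt5)/2$, whose conjugate is $(5+\sqrt5)/2$, is not of this kind. But \eqref{eq:propagate} is a quotient of lengths, in which the growth rate cancels; the limit has to lie in a field related to the growth rate, not to be a growth rate itself. This suggests that the answer is yes, provided one can suppress all repetitions other than the intended ones. When $\alpha$ is close to $1$ this means suppressing almost every repetition.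

\begin{theorem}\label{thm:main}
For every real algebraic number $\alpha>1$ of degree $d$ there are an integer $n\ge d$ and a non-erasing morphism $f:\Sigma_n^*\to\Sigma_n^*$, prolongable on $0$, with $E(f^\omega(0))=\alpha$. Moreover, $f$ can be chosen so that no factor of $f^\omega(0)$ has exponent exactly $\alpha$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] The finite critical exponents $E(f^\omega(0))$, where $f$ ranges over the non-erasing morphisms prolongable on $0$ over all alphabets $\Sigma_n$, are exactly the real algebraic numbers greater than $1$.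
\item[(b)] Let $\alpha>1$ be algebraic. There is such an $f$ for which $E(f^\omega(0))=\alpha$ and the supremum is attained if and only if $\alpha\in\mathbb{Q}$.
\item[(c)] For every $\varepsilon\in(0,\alpha-1)$, the morphism $f$ in Theorem~\ref{thm:main} can be chosen so that $f^\omega(0)=0B_0B_1B_2\cdots$, where $B_k$ is an $r_k$-power, $r_k\to\alpha$, $|B_k|\to\infty$, and every factor of exponent greater than $1+\varepsilon$ is a factor of a single $B_k$.
\item[(d)] If $f$ is a non-erasing morphism on $\Sigma_n$ prolongable on $0$, and $E(f^\omega(0))=\alpha$ is finite of degree $d$, then $n\ge\max\bigl(d,\frac1{\alpha-1}\bigr)$. Hence $n$ in Theorem~\ref{thm:main} cannot be bounded in terms of $d$ alone.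
\end{itemize}
\end{theorem}

The result (K1) is used only in parts (a) and (d) of Theorem~\ref{thm:more}, and (K2) is not used. Section~\ref{sec:example} develops the construction on one quadratic number. Sections~\ref{sec:tags} and~\ref{sec:blocks} contain the combinatorial half of the proof, Section~\ref{sec:arith} the arithmetic half, and Section~\ref{sec:proofs} joins the two.

\section{The construction for $\alpha=(5-\sqrt5)/2$}\label{sec:example}

Let $\varphi=(1+\sqrt5)/2$, so that $\varphi^2=\varphi+1$, and let
\[
\beta=\varphi^{-2}=2-\varphi=0.381\ldots,\qquad \alpha=1+\beta=\frac{5-\sqrt5}2 .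
\]

\subsection*{Planting repetitions}
Consider the morphism $\tau(1)=112$, $\tau(2)=12$ on two symbols, and put $x_k=\tau^k(2)$, $y_k=\tau^k(1)$. Then $|x_k|=1,2,5,13,\dots$ and $|y_k|=1,3,8,21,\dots$. Give the symbol $1$ the weight $\varphi$ and the symbol $2$ the weight $1$. Since $2\varphi+1=\varphi^3$ and $\varphi+1=\varphi^2$, the morphism $\tau$ multiplies weights by $\lambda=\varphi^2$, and the weight of $x_0$ is $\beta$ times the weight $\varphi^2$ of $x_0y_0$. Lengths follow weights up to a small error:
\[
\Delta_k:=|x_k|-\beta\,(|x_k|+|y_k|)=\varphi^{-2k-3}.
\]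
Indeed, both sides satisfy the recurrence $\Delta_{k+2}=3\Delta_{k+1}-\Delta_k$: the left side because $T^2-3T+1$ is the characteristic polynomial of the matrix $M=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$ of $\tau$, and the right side because $\varphi^{-2}$ is a root of it. The initial values agree: $1-2\beta=2\varphi-3=\varphi^{-3}$ and $2-5\beta=5\varphi-8=\varphi^{-5}$.

Suppose that $f(0)=0\,xyx$ and that $X_k=f^k(x)$ and $Y_k=f^k(y)$ have the lengths of $x_k$ and $y_k$. Then $f^\omega(0)$ consists of $0$ followed by the blocks $X_kY_kX_k$, with exponents $1+\frac12$, $1+\frac25$, $1+\frac5{13},\dots$. These tend to $\alpha$, but from above, because $\Delta_k>0$; the critical exponent is a supremum, so it is at least $\frac32$. The remedy is to lengthen the period by one letter $c$ that does not grow. The blocks $X_kY_k\,c\,X_k$ have exponents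
\[
1+\frac{|x_k|}{|x_k|+|y_k|+1}=1+\frac13,\ 1+\frac26,\ 1+\frac5{14},\ 1+\frac{13}{35},\ \dots,
\]
with the same limit, and such an exponent is below $\alpha$ exactly when $\Delta_k<\beta$. This holds for all $k$, since $\varphi^{-2k-3}<\varphi^{-2}$.

\subsection*{Repetitions inside a segment}
We cannot take $X_k=x_k$ and $Y_k=y_k$: the word $y_2=11211212$ contains the square $11$ and the $\frac73$-power $1121121$. We therefore treat $1$ and $2$ as \emph{types} and refine each type into many letters. If each letter knew its position modulo a large integer $N$, then equal letters would be at distance at least $N$, and short returns would have small ratio. The position alone cannot be propagated by a morphism, because the length of $\tau(z)$ is not determined by the length of $z$: $|\tau(11)|=6$ and $|\tau(12)|=5$. The Parikh vector $P(z)$, which lists the number of occurrences of each type, determines $|z|$ and does propagate, since $P(\tau(z))=P(z)M$. So we tag each letter with the Parikh vector modulo $N$ of the word before it. With $N=3$, writing tags as subscripts, $y_1$ and $y_2$ become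
\[
1_{00}\,1_{10}\,2_{20}\qquad\text{and}\qquad 1_{00}\,1_{10}\,2_{20}\;\;1_{21}\,1_{01}\,2_{11}\;\;1_{12}\,2_{22}.
\]
The second word is obtained from the first letter by letter: the image of $t_v$ is $\tau(t)$ with tags counted from $vM$. For example $(1,0)M=(2,1)$ and $(2,0)M=(4,2)\equiv(1,2)$. All eight letters of the tagged $y_2$ are distinct. In longer words factors must return, but a long return is the image of a shorter return one level down. Pulling back repeatedly leads to a return of bounded length at distance at least $N$, and the ratio changes only by a bounded factor along the way. This is Lemma~\ref{lem:segment}.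

\subsection*{Repetitions between segments}
Two more coincidences survive the tagging. For $k\ge1$ each of the words $x_k=y_{k-1}x_{k-1}$, $y_k=y_{k-1}y_{k-1}x_{k-1}$ and $x_{k+1}=y_kx_k$ begins with $y_{k-1}$, and the tags start from $0$ in each. So the tagged $y_{k-1}$ returns at distance $|x_k|$ in $X_kY_k$, and also in $X_kX_{k+1}$, which occurs where two blocks meet. The ratio is $|y_{k-1}|/|x_k|\ge\frac12>\beta$, since $|x_{k-1}|\le|y_{k-1}|$. The first return is removed by writing $X_k$ and $Y_k$ in disjoint alphabets, which we call \emph{species}. The second is removed by giving each letter an \emph{index} that records the block number modulo an integer $q$. Two different blocks can then share a letter only if they are at least $q$ blocks apart, and by then lengths have grown by a factor exponential in $q$.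

\section{Tagged words}\label{sec:tags}

\subsection*{Types}
Let $D\ge2$, and let $M$ be a $D\times D$ matrix of positive integers with $\det M\ne0$. The elements of $\{1,\dots,D\}$ are called \emph{types}, and words over them \emph{type words}. Let $\tau$ be the morphism
\[
\tau(t)=1^{M_{t1}}2^{M_{t2}}\cdots D^{M_{tD}} .
\]
The \emph{Parikh vector} $P(z)\in\mathbb{Z}^D$ of a type word $z$ is the row vector whose $t$-th entry is the number of occurrences of $t$ in $z$. It is additive under concatenation and $P(\tau(t))$ is row $t$ of $M$, so $P(\tau(z))=P(z)M$. Put
\[
a_k=\max_t|\tau^k(t)|,\qquad b_k=\min_t|\tau^k(t)|,\qquad L=a_1,\qquad \kappa=\frac{\max_{i,j}M_{ij}}{\min_{i,j}M_{ij}}\ge1 .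
\]
For $k\ge1$ we have $|\tau^k(t)|=|\tau^{k-1}(\tau(t))|=\sum_jM_{tj}|\tau^{k-1}(j)|$. Comparing this sum for two values of $t$, and bounding it below by $Db_{k-1}$, we obtain, together with $a_0=b_0=1$,
\begin{equation}\label{eq:growth}
a_k\le\kappa\,b_k,\qquad b_{k+1}\ge2b_k\qquad(k\ge0).
\end{equation}
So all types grow at comparable speed, and at least geometrically.

\subsection*{The morphism}
Fix nonempty type words $\hat x,\hat y$, let $\ell=\max(|\hat x|,|\hat y|)$, and fix $\varepsilon>0$. Choose integers $q\ge2$ and $N$ with
\begin{equation}\label{eq:param}
2^{3-q}\le\varepsilon,\qquad \gcd(N,\det M)=1,\qquad N>\ell,\qquad N\ge 4L\kappa^2\ell/\varepsilon ;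
\end{equation}
for example, $N=1+h|\det M|$ with $h$ large. The alphabet consists of
\begin{itemize}
\item the letter $0$;
\item the letters $(t,v,i,G)$ with \emph{type} $t\in\{1,\dots,D\}$, \emph{tag} $v\in(\mathbb{Z}/N)^D$ (a row vector), \emph{index} $i\in\mathbb{Z}/q$ and \emph{species} $G\in\{X,Y\}$;
\item the \emph{$c$-letters} $(c,i)$ with index $i\in\mathbb{Z}/q$, which we regard as a third species.
\end{itemize}
For a type word $z=z_1\cdots z_m$ let $[z]_{v,i,G}$ be the word of length $m$ whose $j$-th letter is $(z_j,\,v+P(z_1\cdots z_{j-1}),\,i,\,G)$. Define
\[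
f(t,v,i,G)=[\tau(t)]_{vM,\,i+1,\,G},\qquad f(c,i)=(c,i+1);
\]
the image of $0$ is chosen in Section~\ref{sec:blocks}. Tagging commutes with substitution:
\begin{equation}\label{eq:commute}
f\bigl([z]_{v,i,G}\bigr)=[\tau(z)]_{vM,\,i+1,\,G}.
\end{equation}
Indeed, the right side is the concatenation over $j$ of the words $\tau(z_j)$ tagged from $vM+P(\tau(z_1\cdots z_{j-1}))=(v+P(z_1\cdots z_{j-1}))M$, and this is the image of the $j$-th letter of $[z]_{v,i,G}$. Put $x=[\hat x]_{0,0,X}$, $y=[\hat y]_{0,0,Y}$ and $c=(c,0)$. By \eqref{eq:commute},
\[
X_k:=f^k(x)=[\tau^k(\hat x)]_{0,k,X},\qquad Y_k:=f^k(y)=[\tau^k(\hat y)]_{0,k,Y}.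
\]
The image under $f^k$ of a letter of type $t$ has length $|\tau^k(t)|\in[b_k,a_k]$.

\begin{lemma}\label{lem:segment}
Let $Z_k=X_k$ for all $k$, or $Z_k=Y_k$ for all $k$. If a nonempty word $u$ occurs in $Z_k$ at two positions at distance $p>0$, then $|u|\le\frac{4L\kappa}N\,p$.
\end{lemma}

\begin{proof}
\emph{Step 1: every return in $Z_k$ has distance at least $N$.} The tag of a letter of $Z_k$ is the Parikh vector modulo $N$ of the types of the letters before it, so the sum of its coordinates is the number of these letters modulo $N$. Equal letters therefore have positions congruent modulo $N$.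

\emph{Step 2: pulling back a return.} Let $k\ge1$. The word $Z_k$ is the concatenation of the images of the letters of $Z_{k-1}$; the places between consecutive images are called \emph{boundaries}. To pull $u$ back we must find the boundaries from $u$ alone, and recover a letter from its image.

The types in an image form a word $\tau(t)$, which is nondecreasing, begins with $1$ and ends with $D\ge2$. Hence two consecutive letters of $Z_k$ have types $(D,1)$ if and only if there is a boundary between them. It follows that the boundaries between letters of $u$ are at the same places in both occurrences.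

Suppose that $f(t,v,i,G)=f(t',v',i,G)$. Then $\tau(t)=\tau(t')$, so rows $t$ and $t'$ of $M$ agree, and $t=t'$ because $\det M\ne0$. The first letters of the images have tags $vM=v'M$. Multiplying by the adjugate matrix gives $(\det M)v=(\det M)v'$, and $\det M$ is invertible modulo $N$, so $v=v'$. All letters of $Z_{k-1}$ have the same index and species, so they are determined by their images.

Now let $A$ and $A'$, with $|A'|-|A|=p$, be the prefixes of $Z_k$ that precede the two occurrences of $u$, and assume that $u$ contains at least two boundaries. Cut $u$ at the first and at the last of them, $u=\zeta\,u^\circ\zeta'$. Each of $\zeta,\zeta'$ lies in one image, so $|\zeta|,|\zeta'|\le L$. In each occurrence, $u^\circ$ is the image of a nonempty factor of $Z_{k-1}$, cut into images of letters at the same places; by the previous paragraph the two factors are the same word $u_1$. Let $A_1,A_1'$ be the prefixes of $Z_{k-1}$ preceding these two occurrences of $u_1$. Then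
\[
u=\zeta\,f(u_1)\,\zeta',\qquad A\zeta=f(A_1),\qquad A'\zeta=f(A_1').
\]
Since $|f(A_1')|>|f(A_1)|$ and both are prefixes of one word, $|A_1'|>|A_1|$. So $u_1$ returns in $Z_{k-1}$.

\emph{Step 3: iteration.} Put $u_0=u$, $A_0=A$, $A_0'=A'$, and apply Step 2 as long as possible. This yields nonempty words $u_i$ returning in $Z_{k-i}$ after prefixes $A_i,A_i'$, with
\[
u_i=\zeta_i\,f(u_{i+1})\,\zeta_i',\qquad A_i\zeta_i=f(A_{i+1}),\qquad A_i'\zeta_i=f(A_{i+1}'),\qquad |\zeta_i|,|\zeta_i'|\le L .
\]
The process stops at the first $j$ such that $j=k$ or $u_j$ contains at most one boundary. The case $j=k$ cannot occur: by Step 1 a return in $Z_0$ would have distance at least $N>\ell\ge|Z_0|$. So $u_j$ lies within two consecutive images, and $|u_j|\le2L$. The word $u$ is made of $f^j(u_j)$ and the words $f^i(\zeta_i)$, $f^i(\zeta_i')$ with $i<j$, so \eqref{eq:growth} gives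
\[
|u|\le 2L\sum_{i\le j}a_i\le2L\kappa\sum_{i\le j}b_i\le2L\kappa\,b_j\sum_{i\le j}2^{i-j}\le4L\kappa\,b_j .
\]
For the distance, apply $f^i$ to the relations for $A_i$ and $A_i'$ and subtract lengths. The term $|f^i(\zeta_i)|$ cancels, so $|f^i(A_i')|-|f^i(A_i)|$ does not depend on $i$ and equals $p$. Write $A_j'=A_jR$. Then $p=|f^j(R)|$, and $|R|\ge N$ by Step 1, so $p\ge Nb_j$.
\end{proof}

\begin{remark}
The hypotheses that make Step 2 work cannot be dropped. For $D=1$ and $M=(2)$ the tags of $Z_k$ are $0,1,2,\dots$ modulo $N$, so $Z_k$ has period $N$ once $|Z_k|\ge N$, and its exponent is unbounded; this is why two types are used even when $\alpha$ is rational. If $N$ divides every entry of $M$, then $vM=0$, the image of a letter does not depend on its tag, and $Z_k$ contains an $N$-th power for $k\ge2$, because $Z_{k-1}$ begins with $N$ letters of type $1$.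
\end{remark}

\section{The fixed point and its repetitions}\label{sec:blocks}

Keep the data of Section~\ref{sec:tags}. Let $W_0$ be $xy$ or $xyc$, let $r\ge1$ be an integer, and let $W_0'$ be a proper prefix of $W_0$ that is the empty word, $x$ or $xy$. Put
\[
B_0=W_0^{\,r}W_0',\qquad f(0)=0B_0 .
\]
Then $f$ is non-erasing and prolongable on $0$. With $W_k=f^k(W_0)$, $W_k'=f^k(W_0')$ and $B_k=f^k(B_0)=W_k^{\,r}W_k'$,
\[
\mathbf{w}=f^\omega(0)=0\,B_0B_1B_2\cdots .
\]
The letter $0$ occurs only once in $\mathbf{w}$, and all letters of the \emph{block} $B_k$ have index $k\bmod q$. Since $W_k'$ is a prefix of $W_k$, the block $B_k$ has period $|W_k|$ and exponent $|B_k|/|W_k|$. It is a concatenation of \emph{segments} $X_k$, $Y_k$ and, if $W_0=xyc$, $(c,k)$, repeated cyclically; the letters of a segment have one species, and consecutive segments have different species.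

Let $n_k$ be the number of letters of $B_k$ that are not $c$-letters. The image of such a letter has length at least $2$ and contains no $c$-letter, and $B_k$ has at most as many $c$-letters as it has segments $X_k$, each of which is nonempty. Hence
\begin{equation}\label{eq:blocks}
n_{k+1}\ge2n_k,\qquad n_k\le|B_k|\le2n_k .
\end{equation}

The next proposition says that every return in $\mathbf{w}$ either has small ratio or comes from the planted period.

\begin{proposition}\label{prop:returns}
Let a nonempty word $u$ occur in $\mathbf{w}$ at two positions at distance $p>0$. Then either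
\begin{itemize}
\item[(i)] $|u|\le\varepsilon p$, or
\item[(ii)] both occurrences lie in one block $B_k$, and $|W_k|$ divides $p$.
\end{itemize}
\end{proposition}

\begin{proof}
The word $u$ does not contain $0$. We first compare block numbers. When we move one step to the right in $B_0B_1\cdots$, the block number increases by $0$ or $1$, and since $q\ge2$ it increases exactly when the index changes. Both occurrences of $u$ show the same sequence of indices, so the block number of the $h$-th letter of the second occurrence minus that of the $h$-th letter of the first is a constant $\delta\ge0$, independent of $h$. Equal letters have equal indices, so $q$ divides $\delta$.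

\emph{Case 1: $\delta\ge q$.} Let the last letter of the first occurrence lie in $B_j$. The last letter of the second occurrence is $p$ positions later and lies in $B_{j+\delta}$. As $\delta\ge2$, the block $B_{j+\delta-1}$ lies strictly between these two letters, so $p\ge2^{\delta-1}n_j$ by \eqref{eq:blocks}. The first occurrence lies in $B_0\cdots B_j$, so $|u|\le2\sum_{i\le j}n_i\le4n_j$. Therefore $|u|/p\le2^{3-\delta}\le2^{3-q}\le\varepsilon$.

\emph{Case 2: $\delta=0$.} If two consecutive letters of the first occurrence were in $B_j$ and $B_{j+1}$, the same would hold for the corresponding letters of the second; the last letter of $B_j$ would then be the same letter of $u$ in both occurrences, and $p=0$. So the first occurrence lies in one block $B_k$, and so does the second. Assume that $|W_k|$ does not divide $p$; we prove (i).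

A border between two consecutive segments is a place where the species changes. Within one period $W_k$, read cyclically, each ordered pair of species occurs at one border at most, so borders with the same pair of species have positions congruent modulo $|W_k|$. If $u$ contained a change of species, the two occurrences would give two such borders at distance $p$, contrary to the assumption. So each occurrence lies in one segment, and the two segments are copies of the same word $G_k$. Let $o$ and $o'$ be the offsets of the first and the second occurrence in their segments. The two segments start at positions that differ by $m|W_k|$ with $m\ge0$, and $p=m|W_k|+o'-o$. By assumption $o\ne o'$. In particular $|G_k|\ge2$, so $G_k$ is $X_k$ or $Y_k$, and $u$ returns in $G_k$ at distance $|o-o'|$. Lemma~\ref{lem:segment} gives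
\[
|u|\le\frac{4L\kappa}N\,|o-o'| .
\]
It remains to compare $|o-o'|$ with $p$. If $m=0$, they are equal. If $m\ge1$, then $p$ may be smaller than $|o-o'|$, but the segment of the other species among $X_k,Y_k$ keeps it large:
\[
p\ge|W_k|-|o-o'|\ge|W_k|-|G_k|\ge\min(|X_k|,|Y_k|)\ge b_k ,
\]
while $|o-o'|\le|G_k|\le\ell a_k\le\ell\kappa b_k$ by \eqref{eq:growth}. In both cases $|o-o'|\le\ell\kappa p$, and so $|u|\le 4L\kappa^2\ell\,p/N\le\varepsilon p$ by \eqref{eq:param}.
\end{proof}

\begin{corollary}\label{cor:E}
Let $\alpha$ be a real number with $0<\varepsilon<\alpha-1$ and $\sup_k|B_k|/|W_k|=\alpha$. Then $E(\mathbf{w})=\alpha$; every factor of $\mathbf{w}$ of exponent greater than $1+\varepsilon$ is a factor of some $B_k$; and some factor has exponent $\alpha$ if and only if $|B_k|=\alpha|W_k|$ for some $k$.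
\end{corollary}

\begin{proof}
The blocks themselves show that $E(\mathbf{w})\ge\alpha$, and that $\alpha$ is attained if $|B_k|=\alpha|W_k|$ for some $k$. Let $z$ be a factor with period $p$ and $|z|/p>1+\varepsilon$. An occurrence of $z$ is the span of a return of distance $p$ and ratio greater than $\varepsilon$, so case (ii) of Proposition~\ref{prop:returns} applies: $z$ is a factor of some $B_k$ and $p\ge|W_k|$. Hence $|z|/p\le|B_k|/|W_k|\le\alpha$. Since $1+\varepsilon<\alpha$, all exponents in $\mathbf{w}$ are at most $\alpha$, and $|z|/p=\alpha$ forces $|B_k|/|W_k|=\alpha$.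
\end{proof}

\section{Prescribing the ratio of lengths}\label{sec:arith}

Corollary~\ref{cor:E} reduces the problem to finding $M$, $\hat x$ and $\hat y$ for which the block exponents tend to $\alpha$ without exceeding it. The sign of the error $|X_k|-\beta(|X_k|+|Y_k|)$ was the wrong one in Section~\ref{sec:example}, and we do not try to control it. We make the error smaller than $\beta$ in absolute value, which is the room provided by the letter $c$.

\begin{lemma}\label{lem:arith}
Let $\beta\in(0,1)$ be a real algebraic number of degree $d$. There are an integer $D\ge\max(2,d)$, a $D\times D$ matrix $M$ of positive integers with $\det M\ne0$, and nonempty type words $\hat x,\hat y$ such that $x_k=\tau^k(\hat x)$ and $y_k=\tau^k(\hat y)$ satisfy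
\begin{equation}\label{eq:ratio}
|x_k|<\beta\,(|x_k|+|y_k|+1)\quad(k\ge0),\qquad \frac{|x_k|}{|x_k|+|y_k|}\to\beta .
\end{equation}
If $\beta$ is rational, one can even have $|x_k|=\beta\,(|x_k|+|y_k|)$ for all $k$.
\end{lemma}

\begin{proof}
Let $\beta=\mu/\nu$ be rational, $0<\mu<\nu$. Take $D=2$, $M=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$, $\hat x=1^\mu$, $\hat y=1^{\nu-\mu}$. Then $|x_k|=\mu|\tau^k(1)|$ and $|x_k|+|y_k|=\nu|\tau^k(1)|$, which gives the last assertion and hence \eqref{eq:ratio}.

From now on $\beta$ is irrational, $K=\mathbb{Q}(\beta)\subset\mathbb{R}$, and $D=d=[K:\mathbb{Q}]\ge2$. As in Section~\ref{sec:example}, we give the types weights $\rho_1,\dots,\rho_d\in K$ and let $M$ be the matrix of multiplication by some $\lambda\in K$ in the basis $(\rho_j)$. The difficulty is to make all entries of $M$ positive integers. We take $\lambda$ large with small conjugates, so that multiplication by $\lambda$ pushes everything toward one direction, and we choose the basis so that this direction has positive coordinates.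

\emph{Setting.} We recall the standard facts. The field $K$ has $d$ embeddings $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d$ into $\mathbb{C}$, and the numbers $\sigma_i(\beta)$ are the $d$ distinct roots of the minimal polynomial of $\beta$. The ring $O_K$ of algebraic integers in $K$ has a $\mathbb{Z}$-basis $\omega_1,\dots,\omega_d$ that is also a $\mathbb{Q}$-basis of $K$, and $\prod_i\sigma_i(\gamma)$ is a nonzero integer for $0\ne\gamma\in O_K$. Minkowski's theorem states that if $\Gamma$ is a lattice (the $\mathbb{Z}$-span of a basis) in a $d$-dimensional real vector space, then every convex set symmetric about $0$ whose volume exceeds $2^d$ times the volume of a fundamental parallelepiped of $\Gamma$ contains a nonzero point of $\Gamma$.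

Let $H\subset\mathbb{C}^d$ be the set of vectors $(z_i)$ with $z_j=\overline{z_i}$ whenever $\sigma_j=\overline{\sigma_i}$. It has one real coordinate for each real embedding and one complex coordinate for each pair of conjugate nonreal embeddings, so it is a real vector space of dimension $d$. Let $\|z\|=\max_i|z_i|$. The map $\iota(\gamma)=(\sigma_i(\gamma))_i$ is $\mathbb{Q}$-linear from $K$ to $H$, and it sends $\mathbb{Q}$-bases of $K$ to $\mathbb{R}$-bases of $H$: for the basis $1,\beta,\dots,\beta^{d-1}$ the determinant $\det(\sigma_i(\beta)^{j-1})$ is a nonzero Vandermonde determinant, and any other basis differs from this one by an invertible rational matrix. Consequently $\iota(K)$ is dense in $H$ and $\iota(O_K)$ is a lattice in $H$. Since $\sigma_1$ is real, $e=(1,0,\dots,0)$ lies in $H$, and $H=\mathbb{R}e\oplus H_0$ with $H_0=\{z\in H:z_1=0\}$.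

Call $\eta\in K$ \emph{dominant} if $\eta>1$ and $|\sigma_i(\eta)|<1$ for $i\ge2$.

\emph{Step 1: $O_K$ contains a dominant element $\pi$.} The set $\{z\in H:|z_1|\le T,\ |z_i|\le\frac12\ (i\ge2)\}$ is convex and symmetric. It is the product of $[-T,T]e$ with a fixed neighborhood of $0$ in $H_0$, so its volume is a positive constant times $T$. For large $T$ it contains $\iota(\pi)$ with $0\ne\pi\in O_K$. From $1\le\prod_i|\sigma_i(\pi)|\le|\pi|\,2^{-(d-1)}$ we get $|\pi|\ge2$. Replace $\pi$ by $-\pi$ if necessary.

\emph{Step 2: a basis whose cone contains $e$ in its interior.} Let $g_1,\dots,g_{d-1}$ be a basis of $H_0$, let $g_d=-g_1-\dots-g_{d-1}$, and put $h_j=e+g_j$. If $\sum_j\gamma_jh_j=0$ with real $\gamma_j$, then $\sum_j\gamma_j=0$ and $\sum_{j<d}(\gamma_j-\gamma_d)g_j=0$, so the $\gamma_j$ are equal and hence zero. Thus $(h_j)$ is a basis of $H$, each $h_j$ has first entry $1$, and $e=\frac1d\sum_jh_j$. By Cramer's rule, every $d$-tuple close enough to $(h_j)$ is again a basis, with positive first entries, in which $e$ has positive coordinates. By density there are $\rho_1,\dots,\rho_d\in K$, all positive, such that $(\iota(\rho_j))$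 is a basis of $H$ whose coordinate functionals $\chi_j:H\to\mathbb{R}$ satisfy $\chi_j(e)>0$. The $\rho_j$ are linearly independent over $\mathbb{Q}$, so they form a basis of $K$, and $\gamma=\sum_j\chi_j(\iota(\gamma))\rho_j$ for $\gamma\in K$. Let $\Lambda=\bigoplus_j\mathbb{Z}\rho_j$.

The purpose of this basis is the following property:
\begin{equation}\label{eq:positive}
\text{if $\eta$ is dominant and $0<\gamma\in K$, then $\chi_j(\iota(\eta^m\gamma))\to+\infty$ as $m\to\infty$, for all $j$.}
\end{equation}
Indeed, $\iota(\eta^m\gamma)-\eta^m\gamma\,e$ has entries $0$ and $\sigma_i(\eta)^m\sigma_i(\gamma)$ for $i\ge2$, so it tends to $0$, while $\eta^m\gamma\,\chi_j(e)\to+\infty$.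

\emph{Step 3: the matrix.} Let $s\ge1$ be a common denominator of the coordinates of the products $\omega_l\rho_i$ in the basis $(\rho_j)$, so that $sO_K\rho_i\subset\Lambda$ for all $i$. Put $\lambda=s\pi^m$ with $m\ge1$. Then $\lambda\rho_i=\sum_jM_{ij}\rho_j$ with $M_{ij}=\chi_j(\iota(\pi^ms\rho_i))\in\mathbb{Z}$. By \eqref{eq:positive} with $\eta=\pi$ and $\gamma=s\rho_i$, all $M_{ij}$ are positive for large $m$. For large $m$ also $|\sigma_i(\lambda)|=s|\sigma_i(\pi)|^m<1$ for $i\ge2$, so $\lambda$ is dominant. Fix such an $m$, and with it $\lambda$, $M$, $\tau$ and $\theta=\max_{i\ge2}|\sigma_i(\lambda)|<1$. Multiplication by $\lambda\ne0$ is invertible on $K$, so $\det M\ne0$.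

Define the \emph{weight} of a type word $z$ by $\mathrm{wt}(z)=\sum_jP(z)_j\rho_j\in\Lambda$, and let $S=\sum_j\chi_j$. Then $\mathrm{wt}(\tau(t))=\lambda\rho_t$, and by additivity
\begin{equation}\label{eq:weight}
\mathrm{wt}(\tau(z))=\lambda\,\mathrm{wt}(z),\qquad |z|=S\bigl(\iota(\mathrm{wt}(z))\bigr).
\end{equation}

\emph{Step 4: the words.} We want the weights of $\hat x$ and $\hat y$ to be in the proportion $\beta:1-\beta$. Fix an integer $s'\ge1$ with $s'\beta,\ s'(1-\beta)\in\Lambda$. For every $m\ge0$ (a new parameter) the numbers $s'\lambda^m\beta$ and $s'\lambda^m(1-\beta)$ lie in $\Lambda$, because $\lambda\Lambda\subset\Lambda$. Since $0<\beta<1$, property \eqref{eq:positive} with $\eta=\lambda$ shows that for large $m$ their coordinates $\xi_j$ and $\xi'_j$ in the basis $(\rho_j)$ are positive integers. Let $\hat x=1^{\xi_1}\cdots d^{\,\xi_d}$ and $\hat y=1^{\xi'_1}\cdots d^{\,\xi'_d}$. Then $\mathrm{wt}(x_k)=s'\lambda^{m+k}\beta$ and $\mathrm{wt}(x_ky_k)=s'\lambda^{m+k}$. By \eqref{eq:weight} and the $\mathbb{R}$-linearity of $S$,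
\[
\Delta_k:=|x_k|-\beta\,(|x_k|+|y_k|)=s'\,S\bigl(\iota(\lambda^{m+k}\beta)-\beta\,\iota(\lambda^{m+k})\bigr).
\]
The growing terms cancel: the vector in parentheses has first entry $0$ and $i$-th entry $\sigma_i(\lambda)^{m+k}(\sigma_i(\beta)-\beta)$ for $i\ge2$. Let $C_0$ be such that $|S(z)|\le C_0\|z\|$ on $H$, and let $C=s'C_0\max_i|\sigma_i(\beta)-\beta|$, which does not depend on $m$ or $k$. Then $|\Delta_k|\le C\theta^{m+k}\le C\theta^m$. Take $m$ so large that, in addition, $C\theta^m<\beta$. Then $\Delta_k<\beta$ for all $k\ge0$, which is the inequality in \eqref{eq:ratio}, and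
\[
\Bigl|\frac{|x_k|}{|x_k|+|y_k|}-\beta\Bigr|=\frac{|\Delta_k|}{|x_k|+|y_k|}\le C\theta^{m+k}\to0 \qquad(k\to\infty).\qedhere
\]
\end{proof}

The bound $\theta<1$ enters in the uniform estimate $|\Delta_k|<\beta$; this is the reason for asking in Step 1 for conjugates of modulus below $1$, and not merely below $\pi$. The example of Section~\ref{sec:example} has the shape of this proof with $(\rho_1,\rho_2)=(\varphi,1)$, $\lambda=\varphi^2$, $\theta=\varphi^{-2}$, $s'=1$ and $m=1$ in Step 4: the weights of $\hat x=2$ and $\hat y=1$ are $1=\lambda\beta$ and $\varphi=\lambda(1-\beta)$.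

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(c)]
Let $\alpha>1$ be real algebraic of degree $d$, and let $\varepsilon\in(0,\alpha-1)$ be arbitrary. Take $W_0=xyc$, so that $|W_k|=|X_k|+|Y_k|+1\to\infty$, and write $r_k=|B_k|/|W_k|$.

Suppose first that $\alpha\notin\mathbb{Z}$. Put $r=\lfloor\alpha\rfloor\ge1$ and $\beta=\alpha-r\in(0,1)$, which has degree $d$. Take $D,M,\hat x,\hat y$ from Lemma~\ref{lem:arith} and $B_0=(xyc)^rx$. By \eqref{eq:ratio},
\[
r_k=r+\frac{|X_k|}{|X_k|+|Y_k|+1}<r+\beta=\alpha ,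
\]
and $r_k\to\alpha$ because $(|X_k|+|Y_k|)/|W_k|\to1$.

Suppose now that $\alpha\ge2$ is an integer, so $d=1$. Take $D=2$, $M=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$, $\hat x=\hat y=1$ and $B_0=(xyc)^{\alpha-1}xy$. The block $B_k$ is $W_k^{\,\alpha}$ with its last letter removed, so $r_k=\alpha-1/|W_k|<\alpha$ and $r_k\to\alpha$.

In both cases choose $q$ and $N$ as in \eqref{eq:param}. Since $r_k<\alpha$ and $r_k\to\alpha$, Corollary~\ref{cor:E} shows that $E(f^\omega(0))=\alpha$, that no factor has exponent $\alpha$, and that every factor of exponent greater than $1+\varepsilon$ is a factor of some $B_k$. Also $|B_k|\ge2^k$ by \eqref{eq:blocks}. The alphabet has $n=1+2DN^Dq+q\ge D\ge d$ letters; name them $0,1,\dots,n-1$, keeping the name of the letter $0$.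
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a), (b) and (d)]
(a) A finite critical exponent of such a word is algebraic by (K1) and exceeds $1$ by \eqref{eq:pigeon}. The converse is Theorem~\ref{thm:main}.

(b) An attained supremum is a quotient $m/p$ of integers. Conversely, let $\alpha>1$ be rational and $0<\varepsilon<\alpha-1$. The letter $c$ is what kept the block exponents below $\alpha$, so we now omit it: take $W_0=xy$, $D=2$ and $M=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$. If $\alpha=r+\mu/\nu$ with integers $r\ge1$ and $0<\mu<\nu$, let $\hat x=1^\mu$, $\hat y=1^{\nu-\mu}$ and $B_0=(xy)^rx$; then $|X_k|/|W_k|=\mu/\nu$. If $\alpha$ is an integer, let $\hat x=\hat y=1$ and $B_0=(xy)^\alpha$. In both cases $|B_k|/|W_k|=\alpha$ for all $k$, and with $q,N$ as in \eqref{eq:param} Corollary~\ref{cor:E} gives $E(f^\omega(0))=\alpha$, attained.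

(d) The bound $n\ge d$ is (K1), and $n\ge1/(\alpha-1)$ is \eqref{eq:pigeon}. For fixed $d$ the polynomial $T^d-2$ is irreducible over $\mathbb{Q}$ by Eisenstein's criterion at the prime $2$, so $\alpha_m=1+2^{1/d}/m$ has degree $d$ for every integer $m\ge1$. An alphabet that realizes $\alpha_m$ has at least $m\,2^{-1/d}$ letters, which is unbounded as $m\to\infty$.
\end{proof}

\begin{example}
For $\alpha=(5-\sqrt5)/2$ and the data of Section~\ref{sec:example} we have $D=2$, $\det M=1$, $L=3$, $\kappa=2$ and $\ell=1$. With $\varepsilon=\frac14<\alpha-1$, the conditions \eqref{eq:param} hold for $q=5$ and $N=192$. The morphism with $f(0)=0\,xycx$ then has $E(f^\omega(0))=\alpha$ on $1+2\cdot2\cdot192^2\cdot5+5=737286$ letters, whereas Theorem~\ref{thm:more}(d) only requires $n\ge\varphi^2$, that is, $n\ge3$. The construction makes no attempt to keep the alphabet small.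
\end{example}

\begin{thebibliography}{1}
\bibitem{source} \emph{Critical Exponents and Stabilizers of Infinite Words}, \texttt{https://core.ac.uk/download/144142623.pdf}.
\end{thebibliography}
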